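\title{A small profinite group that is not abelian-by-finite}

\begin{abstract}
A profinite group $H=\varprojlim H_i$, taken together with a closed group of automorphisms that respect the inverse system, is called small if there are only countably many orbits on $H^n$ for every $n$. Newelski conjectured that each small profinite group is abelian-by-finite. We show that the conjecture is false. For every prime $p$ we construct a small profinite group that is nilpotent of class $2$, has exponent $p$ (exponent $4$ if $p=2$), is acted on by a pro-$p$ group, and has no abelian subgroup of finite index. It is the Heisenberg group of a bilinear map $X\times Y\to W$ in which each level of $X$ contains the dual of the previous level of $Y$, and conversely. The same data give a small profinite ring without an open null ideal.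
\end{abstract}

\section{Introduction}

Let $\Omega=\varprojlim_{i<\omega}\Omega_i$ be the inverse limit of a countable inverse system $\langle\Omega_i,f_{ji}\rangle_{i\le j<\omega}$ of finite sets, with the profinite topology. A family of bijections $g_i:\Omega_i\to\Omega_i$ with $f_{ji}\circ g_j=g_i\circ f_{ji}$ for all $i\le j$ induces a homeomorphism of $\Omega$. These homeomorphisms form a group $\mathrm{Homeo}^0(\Omega)$, which is profinite in the topology inherited from $\Omega^\Omega$. A \emph{profinite structure}, in the sense of Newelski, is a pair $(\Omega,\mathrm{Aut}^*(\Omega))$ where $\mathrm{Aut}^*(\Omega)$ is a closed subgroup of $\mathrm{Homeo}^0(\Omega)$. It is \emph{small} if for every $n<\omega$ the natural action of $\mathrm{Aut}^*(\Omega)$ on $\Omega^n$ has only countably many orbits.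

A \emph{profinite group regarded as a profinite structure} is a pair $(H,\mathrm{Aut}^*(H))$ of this kind in which $H=\varprojlim_{i<\omega}H_i$ is presented as the limit of finite groups $H_i$ and surjective homomorphisms, $\mathrm{Homeo}^0(H)$ is taken with respect to this presentation, and $\mathrm{Aut}^*(H)$ consists of topological group automorphisms of $H$. In particular the acting group is compact. The pair is a \emph{small profinite group} if it is small as a profinite structure. A \emph{small profinite ring} is defined in the same way, with rings (associative, not necessarily with a unit) in place of groups.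

A group is \emph{abelian-by-finite} if it has an abelian subgroup of finite index. The following conjecture is posed in \cite{polish}.

\begin{quote}
\textbf{Conjecture} (Newelski). Each small profinite group is abelian-by-finite.
\end{quote}

We disprove it.

\begin{theorem}\label{thm:main}
For every prime $p$ there is a small profinite group $(H,\mathrm{Aut}^*(H))$ such that $H$ is not abelian-by-finite.
\end{theorem}

For a group $K$ we write $[K,K]$ for the abstract subgroup generated by the commutators. The group $K$ is \emph{finite-by-abelian} if it has a finite normal subgroup with abelian quotient, that is, if $[K,K]$ is finite, and \emph{center-by-finite} if $Z(K)$ has finite index. A \emph{pro-$p$ group} is an inverse limit of finite $p$-groups. A \emph{null ideal} of a ring is an ideal with zero multiplication.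

\begin{theorem}\label{thm:strong}
The pair in Theorem~\ref{thm:main} can be chosen so that, in addition:
\begin{enumerate}
\item[(1)] $H$ is nilpotent of class $2$, of exponent $p$ if $p>2$ and of exponent $4$ if $p=2$, and $\mathrm{Aut}^*(H)$ is pro-$p$.
\item[(2)] For every subgroup $K\le H$ of finite index, closed or not, $[K,K]$ is infinite and $C_H(K)=Z(H)$, which has infinite index in $H$. So no subgroup of finite index is finite-by-abelian or center-by-finite. If $K$ is open, then $[K,K]$ is open in $Z(H)$.
\item[(3)] There are $g_1,g_2,\ldots\in H$ such that each $C_H(g_1,\dots,g_{k+1})$ has infinite index in $C_H(g_1,\dots,g_k)$.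
\item[(4)] The same set with the same acting group carries the structure of a small profinite associative ring $R$ with $R^3=0$ in which no additive subgroup of finite index has zero multiplication. In particular $R$ has no open null ideal.
\end{enumerate}
\end{theorem}

Class $2$ is the smallest possible for a counterexample, since class $1$ means abelian. We make no claim about whether small profinite groups must be nilpotent-by-finite or solvable-by-finite.

The group $H$ is the Heisenberg group $X\times Y\times W$ of a bilinear map $\beta:X\times Y\to W$ of profinite vector spaces over $\mathbb F_p$, and the proof, which is self-contained, rests on two properties of $\beta$. First, up to countably many possibilities the orbit of a tuple of vectors from $X$ and $Y$ is determined by the orbit of its $\beta$-values in $W$, and $W$ itself is small; this gives smallness (Section~\ref{sec:small}). Second, for $x\ne0$ the value $\beta(x,y)$ can be prescribed almost freely with $y$ close to $0$; this gives noncommutativity of every open subgroup (Section~\ref{sec:values}). Section~\ref{sec:allows} shows by examples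 what stands in the way, Section~\ref{sec:group} contains the construction, Section~\ref{sec:levels} works out its first two levels by hand, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.

\section{What smallness allows}\label{sec:allows}

In this section $H=\varprojlim H_n$ is a profinite group presented as above. We write $h|_n$ for the image of $h$ in $H_n$ and $N_n$ for the kernel of $H\to H_n$. The maps $H\to H_n$ are onto, and the $N_n$ form a decreasing basis of open neighborhoods of $1$ consisting of normal subgroups. We collect the standard facts that are needed.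

\begin{lemma}\label{lem:standard}
\begin{enumerate}
\item[(a)] If $K\le H$ has finite index, then its closure $\overline K$ contains $N_m$ for some $m$.
\item[(b)] If an automorphism $\alpha$ of $H$ is induced by bijections $\alpha_n$ of the $H_n$, then each $\alpha_n$ is an automorphism of $H_n$.
\item[(c)] Let $A$ be a closed subgroup of $\prod_n\mathrm{Aut}(H_n)$ whose elements are compatible with the maps $H_{n+1}\to H_n$. Then $A$ acts faithfully on $H$ by topological automorphisms, and its image is a closed subgroup of $\mathrm{Homeo}^0(H)$ that is topologically isomorphic to $A$.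
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The closure $\overline K$ is a closed subgroup of finite index. Its complement is a finite union of closed cosets, so $\overline K$ is open and contains a basic neighborhood of $1$.

(b) The map $h\mapsto\alpha_n(h|_n)=(\alpha h)|_n$ is a homomorphism and $H\to H_n$ is onto.

(c) The action is faithful because $H\to H_n$ is onto. For fixed $h$ the element $(\alpha h)|_n$ depends only on $\alpha_n$, so the map $A\to H^H$ is continuous. A continuous injection of a compact space into a Hausdorff space is a homeomorphism onto a closed subset.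
\end{proof}

An orbit of $\mathrm{Aut}^*(H)$ on $H^k$ determines an orbit on the finite set $H_n^k$ for each $n$. Conversely, if $\bar h|_n$ and $\bar h'|_n$ lie in one orbit for each $n$, then so do $\bar h$ and $\bar h'$, because the sets $\{\alpha:(\alpha\bar h)|_n=\bar h'|_n\}$ are nonempty, closed and decreasing in a compact group. So an orbit on $H^k$ is a sequence of finite decisions, one for each level, and smallness says that only countably many such sequences occur. An invariant that can make independent choices at infinitely many levels destroys smallness. With the trivial acting group the element itself is such an invariant as soon as $H$ is infinite.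

\begin{example}
The group $\mathbb Z_p$ is not small, whatever the presentation and the acting group. A topological automorphism that fixes $1$ fixes the dense subgroup $\mathbb Z$ pointwise, so it is the identity. Hence the pairs $(1,r)$, $r\in\mathbb Z_p$, lie in different orbits.
\end{example}

Infinite small profinite groups exist. Fix a prime $p$, put $F=\mathbb F_p$, and let ${}^*$ denote the dual of a finite $F$-space. Let $W_n=F^n$ (so $W_0=0$ and $W_{n+1}=W_n\oplus F$) and $W=\varprojlim W_n=F^{\{1,2,\dots\}}$. The $n$-th coordinate of $w\in W$ is written $w^{(n)}$. Let $U$ be the set of sequences $c=(c_n)$, $c_n\in GL(W_n)$, with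
\begin{equation}\label{eq:U}
c_{n+1}(w,t)=\bigl(c_nw,\ t+\lambda_{n+1}(w)\bigr),\qquad\lambda_{n+1}\in W_n^*.
\end{equation}
The functionals $\lambda_1,\lambda_2,\dots$ can be chosen arbitrarily (necessarily $\lambda_1=0$). In matrix terms $c_{n+1}$ is lower unitriangular with upper left block $c_n$; this description survives products and inverses, so $U$ is a closed subgroup of $\prod_nGL(W_n)$. It acts on $W$ by $(cw)^{(n+1)}=w^{(n+1)}+\lambda_{n+1}(w|_n)$: to each coordinate one may add any linear combination of the earlier ones. For $m<\omega$ let $U_m=\{c\in U:c_m=\mathrm{id}\}$, the subgroup given by $\lambda_n=0$ for $n\le m$.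

\begin{lemma}\label{lem:W}
For all $m,N<\omega$ the group $U_m$ has countably many orbits on $W^N$.
\end{lemma}

\begin{proof}
Let $(w_1,\dots,w_N)\in W^N$. View it as a sequence of columns $w^{(n)}=(w_1^{(n)},\dots,w_N^{(n)})\in F^N$ and put $L_n=\operatorname{span}(w^{(1)},\dots,w^{(n)})\le F^N$. A functional $\lambda\in W_n^*$ has the form $\lambda(w)=\sum_{k\le n}e_kw^{(k)}$ with $e_k\in F$, and then $(\lambda(w_s|_n))_{s\le N}=\sum_{k\le n}e_kw^{(k)}$. As $\lambda$ varies this vector takes every value in $L_n$. The increasing chain $(L_n)$ in $F^N$ is eventually constant, so there is $M\ge m$ with $L_n=L_M$ for all $n\ge M$. Put $\lambda_{n+1}=0$ for $n<M$. For $n\ge M$ we have $w^{(n+1)}\in L_{n+1}=L_n$, so we can choose $\lambda_{n+1}$ with $(\lambda_{n+1}(w_s|_n))_s=-w^{(n+1)}$. This defines $c\in U_m$ such that all coordinates of $cw_1,\dots,cw_N$ of index greater than $M$ vanish. So every orbit meets the countable set of $N$-tuples of eventually zero sequences.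
\end{proof}

Thus $(W,U)$ is a small profinite group, by Lemma~\ref{lem:standard}(c). The orbits of $U$ on $W$ are $\{0\}$ and, for $n\ge1$ and $t\ne0$, the set of sequences whose first nonzero coordinate is $w^{(n)}=t$: these data are preserved by $U$, and all later coordinates can be cleared. A real decision occurs at one level only.

The obvious attempt at a nonabelian analogue fails.

\begin{example}\label{ex:power}
Let $S$ be a finite nonabelian group and $H=S^{\{1,2,\dots\}}=\varprojlim S^n$. Then $H$ is not small for any acting group. By Lemma~\ref{lem:standard}(b) the size of the conjugacy class of $h|_n$ in $S^n$ is constant on the orbit of $h=(h_i)$. This size is the product of the sizes of the classes of $h_1,\dots,h_n$ in $S$, so the set $\{i:h_i\in Z(S)\}$ is constant on the orbit as well, and every set of indices occurs.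
\end{example}

This is the reason to expect the conjecture to hold. If no $N_m$ is abelian, there is noncommutativity beyond every level, and it seems to hand to each element a sequence of class sizes with infinitely many free choices. A counterexample has to make this sequence depend on finitely many levels only.

There is a second constraint. If $[H,H]$ is finite, then $N_m\cap[H,H]=1$ for some $m$, and $N_m$ is abelian because $[N_m,N_m]\subseteq N_m\cap[H,H]$. So a counterexample has an infinite commutator subgroup. In a counterexample of class $2$ the center is therefore an infinite profinite group, which is uncountable, and the acting group must move it enough to leave countably many orbits. The pair $(W,U)$ is the natural candidate for the center.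

\section{The group and its automorphisms}\label{sec:group}

We look for a bilinear map $\beta:X\times Y\to W$ whose coordinates are forms $\gamma_1,\gamma_2,\dots$, where $\gamma_n$ lives on the $n$-th levels $X_n\times Y_n$, and we want every $c\in U$ to be accompanied by automorphisms $a$ of $X$ and $b$ of $Y$ with $\beta(ax,by)=c\beta(x,y)$. By \eqref{eq:U} this means that $(a,b)$ must change $\gamma_{n+1}$ by a prescribed linear combination of $\gamma_1,\dots,\gamma_n$. For the power of the Heisenberg group of order $p^3$, where $\gamma_n(x,y)=x_ny_n$ in coordinates, this is impossible: $\gamma_2$ has rank $1$, while $\gamma_2+\ell\gamma_1$ has rank $2$ for $\ell\ne0$. We therefore give level $n+1$ enough new coordinates to absorb \emph{any} bilinear form on $X_n\times Y_n$. A form on $X_n\times Y_n$ is a linear map $X_n\to Y_n^*$, and also a linear map $Y_n\to X_n^*$, so the new coordinates should range over $Y_n^*$ and $X_n^*$.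

\subsection*{The bilinear map}
Define finite $F$-spaces
\[
X_0=Y_0=F,\qquad X_{n+1}=X_n\oplus Y_n^*,\qquad Y_{n+1}=Y_n\oplus X_n^*,
\]
with the projections onto the first summands; thus $\dim X_n=\dim Y_n=2^n$. Define bilinear forms $\gamma_{n+1}:X_{n+1}\times Y_{n+1}\to F$ and bilinear maps $\beta_n:X_n\times Y_n\to W_n$ by $\beta_0=0$ and
\begin{align*}
\gamma_{n+1}\bigl((x,\eta),(y,\xi)\bigr)&=\eta(y)+\xi(x),\\
\beta_{n+1}\bigl((x,\eta),(y,\xi)\bigr)&=\Bigl(\beta_n(x,y),\ \gamma_{n+1}\bigl((x,\eta),(y,\xi)\bigr)\Bigr).
\end{align*}
The $\beta_n$ are compatible with the projections. Put $X=\varprojlim X_n$, $Y=\varprojlim Y_n$ and $\beta=\varprojlim\beta_n:X\times Y\to W$, so that $\beta(x,y)|_n=\beta_n(x|_n,y|_n)$ and $\beta(x,y)^{(n)}=\gamma_n(x|_n,y|_n)$. Exchanging $X$ with $Y$ and the two arguments of $\beta$ leaves these definitions unchanged; the word ``symmetry'' below refers to this.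

In bases of $X_n$ and $Y_n$ and their dual bases, $\gamma_{n+1}$ has the block matrix
\[
\begin{array}{c|cc}
 & Y_n & X_n^*\\ \hline
X_n & 0 & I\\
Y_n^* & I & 0
\end{array}
\]
Adding to $\gamma_{n+1}$ a form on $X_n\times Y_n$ changes the upper left block only. Any such block can be produced by adding combinations of the lower rows to the upper rows, or of the right columns to the left columns, or partly by the one and partly by the other. The whole proof of smallness exploits this freedom.

\subsection*{The group}
Let $H_n=X_n\times Y_n\times W_n$ with the multiplication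
\[
(x,y,w)(x',y',w')=\bigl(x+x',\ y+y',\ w+w'+\beta_n(x,y')\bigr).
\]
It is associative: for both bracketings of a product of three elements the last entry is $w+w'+w''+\beta_n(x,y')+\beta_n(x,y'')+\beta_n(x',y'')$. The neutral element is $(0,0,0)$ and $(x,y,w)^{-1}=(-x,-y,-w+\beta_n(x,y))$. The projections $H_{n+1}\to H_n$ are surjective homomorphisms. Put $H=\varprojlim H_n=X\times Y\times W$; the multiplication is given by the same formula with $\beta$. We identify $W$ with the subgroup $0\times0\times W$, which is central. For $g=(x,y,w)$ and $g'=(x',y',w')$ the products $gg'$ and $g'g$ differ only in the last entry, and comparing them gives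
\begin{equation}\label{eq:comm}
[(x,y,w),(x',y',w')]=\bigl(0,0,\beta(x,y')-\beta(x',y)\bigr).
\end{equation}

\subsection*{The acting group}
Let $A$ be the set of sequences $\alpha=(a_n,b_n,c_n)_n$ such that $a_n\in GL(X_n)$ and $b_n\in GL(Y_n)$ are compatible with the projections, $a_0=b_0=\mathrm{id}$, $(c_n)\in U$, and
\begin{equation}\label{eq:compat}
\beta_n(a_nx,b_ny)=c_n\beta_n(x,y)\qquad(x\in X_n,\ y\in Y_n,\ n<\omega).
\end{equation}
Condition \eqref{eq:compat} passes to products and inverses, and each of the conditions involves at most two levels. By \eqref{eq:compat} the map $(x,y,w)\mapsto(a_nx,b_ny,c_nw)$ is an automorphism of $H_n$. So $A$ is a closed subgroup of $\prod_n\mathrm{Aut}(H_n)$ that consists of compatible sequences, and by Lemma~\ref{lem:standard}(c) the pair $(H,A)$, with $\mathrm{Aut}^*(H)=A$, is a profinite group regarded as a profinite structure. We write $\alpha=(a,b,c)$, where $a,b,c$ are the linear maps induced on $X,Y,W$. The normalization $a_0=b_0=\mathrm{id}$ serves only to make $A$ pro-$p$.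

\section{The first two levels}\label{sec:levels}

Write $x=(s_0,s_1,\dots)$ and $y=(t_0,t_1,\dots)$ in the coordinates given by the standard bases and their duals. Then $X_1=Y_1=F^2$, $X_2=Y_2=F^4$ and
\[
\gamma_1=s_1t_0+s_0t_1,\qquad\gamma_2=(s_2t_0+s_3t_1)+(s_0t_2+s_1t_3).
\]

\emph{Level 1.} Here $c_1=\mathrm{id}$. The lifts of $a_0=b_0=\mathrm{id}$ are $a_1(s_0,s_1)=(s_0,es_1+rs_0)$ and $b_1(t_0,t_1)=(t_0,e't_1+r't_0)$, and they turn $\gamma_1$ into $es_1t_0+e's_0t_1+(r+r')s_0t_0$. So \eqref{eq:compat} holds if and only if $e=e'=1$ and $r'=-r$. One parameter $r$ is free. The pair $((1,s),(1,t))$ goes to $((1,s+r),(1,t-r))$, so two such pairs are equivalent exactly when they have the same value $s+t$ of $\gamma_1$. The vectors $(0,s)$, on the other hand, cannot be moved at all.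

\emph{Level 2.} Take $a_1=b_1=\mathrm{id}$ and $c_2(w^{(1)},w^{(2)})=(w^{(1)},w^{(2)}+\ell w^{(1)})$. Let $a_2$ add to $(s_2,s_3)$ linear functions of $(s_0,s_1)$; this adds to $\gamma_2$ a bilinear form $\varphi$ on $X_1\times Y_1$, and every $\varphi$ arises. Let $b_2$ add to $(t_2,t_3)$ linear functions of $(t_0,t_1)$; this adds an arbitrary form $\psi$. Condition \eqref{eq:compat} reads $\varphi+\psi=\ell\gamma_1$. For instance
\[
a_2(s_0,s_1,s_2,s_3)=(s_0,\ s_1,\ s_2+\ell s_1,\ s_3+\ell s_0),\qquad b_2=\mathrm{id}
\]
turns $\gamma_2$ into $\gamma_2+\ell(s_1t_0+s_0t_1)$. So the movement of the center that was impossible in a product of Heisenberg groups is now possible, and a whole $2\times2$ matrix $\varphi$ is still free.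

Let us spend this freedom on moving a pair $(x,y)\in X_2\times Y_2$ with $s_0=t_0=1$ to a pair $(x',y')$ that agrees with it at level $1$. Write $x=(u,\eta)$, $x'=(u,\eta')$, $y=(v,\xi)$, $y'=(v,\xi')$ with $u\in X_1$, $v\in Y_1$. The equation $a_2x=x'$ says $\varphi(u,\cdot)=\eta'-\eta$. The equation $b_2y=y'$ says $\psi(\cdot,v)=\xi'-\xi$, that is, $\varphi(\cdot,v)=\ell\gamma_1(\cdot,v)-\xi'+\xi$. In bases that begin with $u$ and $v$, the first row and the first column of the matrix of $\varphi$ are prescribed. They overlap in the corner entry $\varphi(u,v)$, and the two prescriptions agree there exactly when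
\[
\gamma_2(x',y')=\gamma_2(x,y)+\ell\,\gamma_1(u,v).
\]
If $\gamma_1(u,v)\ne0$, some $\ell$ satisfies this, and level $2$ contributes no new invariant. If $\gamma_1(u,v)=0$, the value of $\gamma_2$ is a new invariant. In both cases the only obstruction is the orbit of $\beta_2(x,y)$ under unitriangular matrices.

\section{Smallness}\label{sec:small}

The step from level $n$ to level $n+1$ is the computation above, for several vectors and above an arbitrary triple $(a,b,c)$.

\begin{lemma}\label{lem:lift}
Let $a\in GL(X_n)$, $b\in GL(Y_n)$, $c\in GL(W_n)$ satisfy $\beta_n(ax,by)=c\beta_n(x,y)$ for all $x,y$. Let $\lambda\in W_n^*$ and $c^+(w,t)=(cw,t+\lambda(w))$. Let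
\[
\hat u_i=(u_i,\eta_i),\ \ \hat u_i'=(au_i,\eta_i')\quad(1\le i\le k),\qquad
\hat v_j=(v_j,\xi_j),\ \ \hat v_j'=(bv_j,\xi_j')\quad(1\le j\le l)
\]
be elements of $X_{n+1}$ and $Y_{n+1}$ respectively. Suppose that $u_1,\dots,u_k$ are linearly independent in $X_n$, that $v_1,\dots,v_l$ are linearly independent in $Y_n$, and that
\begin{equation}\label{eq:corner}
\gamma_{n+1}(\hat u_i',\hat v_j')=\gamma_{n+1}(\hat u_i,\hat v_j)+\lambda\bigl(\beta_n(u_i,v_j)\bigr)\qquad\text{for all }i,j.
\end{equation}
Then there are $a^+\in GL(X_{n+1})$ and $b^+\in GL(Y_{n+1})$ lifting $a$ and $b$ such that $\beta_{n+1}(a^+\hat x,b^+\hat y)=c^+\beta_{n+1}(\hat x,\hat y)$ for all $\hat x,\hat y$, and $a^+\hat u_i=\hat u_i'$, $b^+\hat v_j=\hat v_j'$ for all $i,j$.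
\end{lemma}

\begin{proof}
Let $\varphi$ be any bilinear form on $X_n\times Y_n$ and put $\psi=\lambda\circ\beta_n-\varphi$. Define linear maps $\rho:X_n\to Y_n^*$ and $\sigma:Y_n\to X_n^*$ by $\rho(x)(by)=\varphi(x,y)$ and $\sigma(y)(ax)=\psi(x,y)$, and let
\[
a^+(x,\eta)=\bigl(ax,\ \eta\circ b^{-1}+\rho(x)\bigr),\qquad b^+(y,\xi)=\bigl(by,\ \xi\circ a^{-1}+\sigma(y)\bigr).
\]
These maps are block triangular with invertible diagonal blocks, so they are bijective, and they lift $a$ and $b$. For $\hat x=(x,\eta)$ and $\hat y=(y,\xi)$,
\begin{align*}
\gamma_{n+1}(a^+\hat x,b^+\hat y)&=\bigl(\eta\circ b^{-1}+\rho(x)\bigr)(by)+\bigl(\xi\circ a^{-1}+\sigma(y)\bigr)(ax)\\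
&=\eta(y)+\varphi(x,y)+\xi(x)+\psi(x,y)\\
&=\gamma_{n+1}(\hat x,\hat y)+\lambda\bigl(\beta_n(x,y)\bigr).
\end{align*}
Together with $\beta_n(ax,by)=c\beta_n(x,y)$ this gives $\beta_{n+1}(a^+\hat x,b^+\hat y)=c^+\beta_{n+1}(\hat x,\hat y)$, for \emph{every} choice of $\varphi$.

It remains to choose $\varphi$. The equation $a^+\hat u_i=\hat u_i'$ says $\eta_i\circ b^{-1}+\rho(u_i)=\eta_i'$; evaluated at $by$ it becomes
\[
\varphi(u_i,y)=\mu_i(y):=\eta_i'(by)-\eta_i(y)\qquad(y\in Y_n).
\]
The equation $b^+\hat v_j=\hat v_j'$, evaluated at $ax$, says $\xi_j(x)+\psi(x,v_j)=\xi_j'(ax)$, that is,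
\[
\varphi(x,v_j)=\nu_j(x):=\lambda\bigl(\beta_n(x,v_j)\bigr)-\xi_j'(ax)+\xi_j(x)\qquad(x\in X_n).
\]
The equation $\mu_i(v_j)=\nu_j(u_i)$ reads
\[
\eta_i'(bv_j)+\xi_j'(au_i)=\eta_i(v_j)+\xi_j(u_i)+\lambda\bigl(\beta_n(u_i,v_j)\bigr),
\]
which is \eqref{eq:corner}. By independence we can extend $(u_i)_{i\le k}$ and $(v_j)_{j\le l}$ to bases $(u_i)$ of $X_n$ and $(v_j)$ of $Y_n$. Put $\varphi(u_i,v_j)=\mu_i(v_j)$ if $i\le k$, put $\varphi(u_i,v_j)=\nu_j(u_i)$ if $j\le l$, and put $\varphi(u_i,v_j)=0$ otherwise. The first two clauses agree where both apply. For $i\le k$ the functionals $\varphi(u_i,\cdot)$ and $\mu_i$ agree on a basis, and for $j\le l$ so do $\varphi(\cdot,v_j)$ and $\nu_j$.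
\end{proof}

Condition \eqref{eq:corner} is necessary, being the last coordinate of $\beta_{n+1}(\hat u_i',\hat v_j')=c^+\beta_{n+1}(\hat u_i,\hat v_j)$. Independence cannot be dropped: for $k=1$, $l=0$ condition \eqref{eq:corner} is empty, and yet at level $1$ the vector $(0,s)$ cannot be moved to $(0,s')$ with $s'\ne s$. So the induction over the levels can start only at a level $m$ where the given vectors have become independent. Up to that level we use the identity, and for this $c$ is taken in $U_m$.

\begin{proposition}\label{prop:orbit}
Let $m<\omega$. Let $u_1,\dots,u_k\in X$ and $v_1,\dots,v_l\in Y$ be such that $(u_i|_m)_i$ and $(v_j|_m)_j$ are linearly independent in $X_m$ and $Y_m$. Let $u_i'\in X$, $v_j'\in Y$ with $u_i'|_m=u_i|_m$ and $v_j'|_m=v_j|_m$. If $c\in U_m$ satisfies $c\beta(u_i,v_j)=\beta(u_i',v_j')$ for all $i,j$, then there are $a,b$ with $(a,b,c)\in A$ and $au_i=u_i'$, $bv_j=v_j'$ for all $i,j$.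
\end{proposition}

\begin{proof}
Put $a_n=b_n=\mathrm{id}$ for $n\le m$. Then \eqref{eq:compat} holds for $n\le m$, because $c_n=\mathrm{id}$ there. Suppose that $n\ge m$ and that $a_n,b_n$ satisfy \eqref{eq:compat} and $a_n(u_i|_n)=u_i'|_n$, $b_n(v_j|_n)=v_j'|_n$. The $u_i|_n$ are independent because their images at level $m$ are, and the same holds for the $v_j|_n$. Let $(\lambda_n)$ be the functionals of $c$. The coordinate of index $n+1$ in $c\beta(u_i,v_j)=\beta(u_i',v_j')$ is the equation
\[
\gamma_{n+1}(u_i'|_{n+1},v_j'|_{n+1})=\gamma_{n+1}(u_i|_{n+1},v_j|_{n+1})+\lambda_{n+1}\bigl(\beta_n(u_i|_n,v_j|_n)\bigr),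
\]
which is \eqref{eq:corner}. Lemma~\ref{lem:lift} provides $a_{n+1}$ and $b_{n+1}$ with the same properties at level $n+1$. The sequence $(a_n,b_n,c_n)_n$ is the required element of $A$.
\end{proof}

With $k=l=m=0$ the proposition says that every $c\in U$ occurs in $A$. With $k=l=1$ and $m=0$ it completes the computation of Section~\ref{sec:levels}: two pairs $(x,y)\in X\times Y$ with $x|_0=y|_0=1$ lie in one $A$-orbit if and only if their values $\beta(x,y)$ lie in one $U$-orbit, that is, both vanish or have the same first nonzero coordinate in the same place.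

\begin{proposition}\label{prop:small}
The pair $(H,A)$ is small.
\end{proposition}

\begin{proof}
The entries of a tuple need not be independent, and the level at which independence becomes visible depends on the tuple; both cost only countably many cases. Let $\bar h=(h_1,\dots,h_r)\in H^r$ with $h_s=(x_s,y_s,w_s)$. Choose a basis $u_1,\dots,u_k$ of the span of $x_1,\dots,x_r$ in $X$ and a basis $v_1,\dots,v_l$ of the span of $y_1,\dots,y_r$ in $Y$, and write $x_s=\sum_iP_{si}u_i$ and $y_s=\sum_jQ_{sj}v_j$ with matrices $P,Q$ over $F$. Since $F$ is finite, the two spans are finite sets. So there is $m$ such that the projections to $X_m$ and $Y_m$ are injective on them, and then $(u_i|_m)_i$ and $(v_j|_m)_j$ are independent. Attach to $\bar h$ the data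
\[
k,\quad l,\quad m,\quad P,\quad Q,\quad(u_i|_m)_i,\quad(v_j|_m)_j,\quad\mathcal O,
\]
where $\mathcal O$ is the $U_m$-orbit of $\bigl((\beta(u_i,v_j))_{i,j},(w_s)_s\bigr)$ in $W^{kl+r}$. For given $k,l,m$ there are finitely many possibilities for $P$, $Q$, $(u_i|_m)_i$, $(v_j|_m)_j$, and countably many for $\mathcal O$ by Lemma~\ref{lem:W}. So only countably many data occur.

Let $\bar h'$, with $h_s'=(x_s',y_s',w_s')$ and bases $u_i',v_j'$, have the same data as $\bar h$. Then $u_i'|_m=u_i|_m$, $v_j'|_m=v_j|_m$, and some $c\in U_m$ satisfies $c\beta(u_i,v_j)=\beta(u_i',v_j')$ and $cw_s=w_s'$. Let $\alpha=(a,b,c)\in A$ be given by Proposition~\ref{prop:orbit}. Then $ax_s=\sum_iP_{si}u_i'=x_s'$ and $by_s=\sum_jQ_{sj}v_j'=y_s'$, so $\alpha\bar h=\bar h'$. Hence $A$ has countably many orbits on $H^r$.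
\end{proof}

\section{Prescribing commutators}\label{sec:values}

The new coordinate of $y$ at level $n+1$ is an arbitrary functional on $X_n$, and it enters $\gamma_{n+1}$ by evaluation. So it can give the coordinate of index $n+1$ of $\beta(u,y)$ any value as soon as $u|_n\ne0$, and it can do so simultaneously for independent vectors.

\begin{lemma}\label{lem:values}
Let $u_1,\dots,u_k\in X$ with $(u_i|_m)_i$ linearly independent in $X_m$, and let $z_1,\dots,z_k\in W$ with $z_i|_m=0$. Then there is $y\in Y$ with $y|_m=0$ and $\beta(u_i,y)=z_i$ for all $i$. The statement with the roles of $X$ and $Y$ exchanged also holds.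
\end{lemma}

\begin{proof}
Start with $y|_m=0$. Then $\beta(u_i,y)|_m=\beta_m(u_i|_m,0)=0=z_i|_m$, whatever the higher levels of $y$ are. Given $y|_n$ with $n\ge m$, put $y|_{n+1}=(y|_n,\xi)$ with $\xi\in X_n^*$ to be chosen. With $u_i|_{n+1}=(u_i|_n,\eta_i)$ the requirement on the coordinate of index $n+1$ is $\eta_i(y|_n)+\xi(u_i|_n)=z_i^{(n+1)}$ for all $i$. It can be solved for $\xi$ because the $u_i|_n$ are independent. The second statement follows by symmetry.
\end{proof}

\begin{remark}
This is how $H$ escapes the invariant of Example~\ref{ex:power}. By \eqref{eq:comm} the class of $h|_n$ in $H_n$, for $h=(x,y,w)$, is a coset of the subspace $V_n=\{\beta_n(x|_n,y')-\beta_n(x',y|_n):x'\in X_n,\ y'\in Y_n\}$ of $W_n$. If $x|_m\ne0$ and $n\ge m$, then $V_n$ maps onto $V_m$ and contains the kernel of $W_n\to W_m$ by Lemma~\ref{lem:values}, so $|V_n|=p^{\,n-m}|V_m|$. All class sizes are determined by $h|_m$.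
\end{remark}

Recall that $N_m=\ker(H\to H_m)$ consists of the triples $(x,y,w)$ with $x|_m=0$, $y|_m=0$, $w|_m=0$.

\begin{lemma}\label{lem:Nm}
Let $m<\omega$ and $z\in W$ with $z|_{m+1}=0$. Then $z=\beta(x,y)$ for some $x\in X$, $y\in Y$ with $x|_m=0$ and $y|_m=0$. Consequently $[N_m,N_m]$ contains $\{(0,0,z):z|_{m+1}=0\}$, which is an infinite open subgroup of $W$.
\end{lemma}

\begin{proof}
Since $Y_m^*\ne0$, there is $x\in X$ with $x|_m=0$ and $x|_{m+1}\ne0$. Lemma~\ref{lem:values} at level $m+1$ gives $y$ with $y|_{m+1}=0$ and $\beta(x,y)=z$. The elements $(x,0,0)$ and $(0,y,0)$ lie in $N_m$, and by \eqref{eq:comm} their commutator is $(0,0,z)$.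
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:small}, $(H,A)$ is a small profinite group. Suppose that $B\le H$ is abelian of finite index. The set of commuting pairs is closed in $H\times H$, so $\overline B$ is abelian. By Lemma~\ref{lem:standard}(a) it contains some $N_m$, and $N_m$ is not abelian by Lemma~\ref{lem:Nm}.
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:strong}

We show that the pair $(H,A)$ has the four properties.

\subsection*{Class, exponent and the acting group}
By \eqref{eq:comm} we have $[H,H]\le W\le Z(H)$, and $H$ is not abelian, so the class is exactly $2$. Induction on $k$, with $\binom k2+k=\binom{k+1}2$, gives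
\[
(x,y,w)^k=\Bigl(kx,\ ky,\ kw+\binom k2\beta(x,y)\Bigr).
\]
If $p>2$, then $p$ divides $\binom p2$, so the exponent divides $p$, and it equals $p$ because $H\ne1$. If $p=2$, then $\binom42=6$ is even, so the exponent divides $4$; since $(x,y,w)^2=(0,0,\beta(x,y))$ and $\beta\ne0$, it equals $4$.

To see that $A$ is pro-$p$ we show that $a_n,b_n,c_n$ have $p$-power order for every $\alpha\in A$. The map $c_n$ is unitriangular, so $(c_n-1)^n=0$ and $c_n^{\,q}-1=(c_n-1)^q=0$ for every power $q\ge n$ of $p$. For $a_n$ and $b_n$ we use induction on $n$, starting from $a_0=b_0=\mathrm{id}$. The point is that \eqref{eq:compat} leaves no freedom for the action on the new coordinates. The map $a_{n+1}$ preserves the kernel $\{(0,\eta):\eta\in Y_n^*\}$ of $X_{n+1}\to X_n$; write $a_{n+1}(0,\eta)=(0,\eta')$. For $y\in Y_n$ write $b_{n+1}(y,0)=(b_ny,\xi')$. The last coordinate of \eqref{eq:compat} for the pair $(0,\eta)$, $(y,0)$ is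
\[
\eta'(b_ny)+\xi'(0)=\eta(y)+\lambda_{n+1}\bigl(\beta_n(0,y)\bigr),
\]
so $\eta'=\eta\circ b_n^{-1}$. Let $q$ be a power of $p$ with $a_n^q=\mathrm{id}$ and $b_n^q=\mathrm{id}$. Then $a_{n+1}^q$ is trivial on the kernel and on the quotient $X_n$, so it has the form $(x,\eta)\mapsto(x,\eta+\rho(x))$ with $\rho$ linear. The $p$-th power of this map adds $p\rho(x)=0$, hence $a_{n+1}^{pq}=\mathrm{id}$. By symmetry $b_{n+1}^{pq}=\mathrm{id}$. So the image of $A$ at each level is a finite group all of whose elements have $p$-power order, which is a $p$-group by Cauchy's theorem, and the compact group $A$ is the inverse limit of these images. Without the normalization $a_0=b_0=\mathrm{id}$ this fails for $p>2$: since $\beta_0=0$, Lemma~\ref{lem:lift} with $k=l=0$ lifts any pair of nonzero scalars $(a_0,b_0)$ through all levels. This proves (1).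

\subsection*{Subgroups of finite index}
Let $K\le H$ have finite index and choose $m$ with $N_m\le\overline K$ by Lemma~\ref{lem:standard}(a). By continuity every commutator of elements of $\overline K$ lies in the subgroup $\overline{[K,K]}$, so $[N_m,N_m]\le\overline{[K,K]}$. If $[K,K]$ were finite it would be closed, and $[N_m,N_m]$ would be finite, contrary to Lemma~\ref{lem:Nm}. So $[K,K]$ is infinite and $K$ is not finite-by-abelian.

The centralizer of an element is closed, so $C_H(K)=C_H(\overline K)\le C_H(N_m)$. Let $(x,y,w)\in C_H(N_m)$ and suppose $x\ne0$. Choose $m'\ge m$ with $x|_{m'}\ne0$ and $z\ne0$ in $W$ with $z|_{m'}=0$. Lemma~\ref{lem:values} gives $y'$ with $y'|_{m'}=0$ and $\beta(x,y')=z$. Then $(0,y',0)\in N_m$ and $[(x,y,w),(0,y',0)]=(0,0,z)\ne1$ by \eqref{eq:comm}, a contradiction. So $x=0$. If $y\ne0$, the exchanged form of Lemma~\ref{lem:values} gives in the same way $(x',0,0)\in N_m$ with $[(x,y,w),(x',0,0)]=(0,0,-\beta(x',y))\ne1$. So $y=0$ as well, and $C_H(K)\le W$. Since $W\le Z(H)\le C_H(K)$, we obtain $C_H(K)=Z(H)=W$. Its index is infinite because $H/W\cong X\times Y$.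

Now $Z(K)=K\cap C_H(K)=K\cap W$, and $|H:W|\le|H:K\cap W|=|H:K|\cdot|K:K\cap W|$. The left side is infinite and $|H:K|$ is finite, so $Z(K)$ has infinite index in $K$ and $K$ is not center-by-finite. Finally, if $K$ is open, then $K=\overline K\ge N_m$, so the subgroup $[K,K]$ of $W$ contains an open subgroup of $W$ by Lemma~\ref{lem:Nm}, and is therefore open in $W=Z(H)$. This proves (2).

\subsection*{A chain of centralizers}
Since $X$ maps onto $X_n$ and $\dim X_n=2^n$, there are linearly independent $u_1,u_2,\ldots\in X$. Put $g_i=(u_i,0,0)$. By \eqref{eq:comm}, $[g_i,(x,y,w)]=(0,0,\beta(u_i,y))$, so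
\[
C_H(g_1,\dots,g_k)=X\times\{y\in Y:\beta(u_i,y)=0\text{ for }i\le k\}\times W.
\]
The map $(x,y,w)\mapsto\beta(u_{k+1},y)$ is a homomorphism from this group to $W$ with kernel $C_H(g_1,\dots,g_{k+1})$. Choose $m$ such that the projection to $X_m$ is injective on the finite span of $u_1,\dots,u_{k+1}$. Lemma~\ref{lem:values} with $z_1=\dots=z_k=0$ shows that the image contains every $z\in W$ with $z|_m=0$. The image is infinite, hence so is the index. This proves (3).

\subsection*{The ring}
Let $R_n=X_n\oplus Y_n\oplus W_n$ and $R=\varprojlim R_n=X\oplus Y\oplus W$ as additive groups, with the product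
\[
(x,y,w)\cdot(x',y',w')=\bigl(0,0,\beta(x,y')\bigr)
\]
on $R$ and the same product with $\beta_n$ on $R_n$. It is distributive by bilinearity. Every product lies in $W$, and $W$ annihilates $R$ on both sides, so all triple products vanish. Thus $R$ is an associative profinite ring with $R^3=0$, presented as the limit of the finite rings $R_n$. The elements of $A$ are additive because $a,b,c$ are linear, and multiplicative by \eqref{eq:compat}. The inverse system of sets and the acting group are those of $(H,A)$, so $(R,A)$ is small by Proposition~\ref{prop:small}.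

Suppose that an additive subgroup $S$ of finite index has zero multiplication. By continuity so does $\overline S$, and by Lemma~\ref{lem:standard}(a), applied to the additive group, $\overline S$ contains $\ker(R\to R_m)$ for some $m$. Lemma~\ref{lem:Nm} gives $x,y$ with $x|_m=0$, $y|_m=0$ and $\beta(x,y)\ne0$. Then $(x,0,0)$ and $(0,y,0)$ lie in this kernel and their product is $(0,0,\beta(x,y))\ne0$, a contradiction. An open ideal of the compact ring $R$ has finite index, so it is not null. This proves (4) and completes the proof of Theorem~\ref{thm:strong}.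

\begin{thebibliography}{9}
\bibitem{polish}
\emph{Some Model Theory of Polish Structures},
\texttt{http://www.lc08.iam.unibe.ch/\allowbreak slideUpload/\allowbreak talks/\allowbreak Krupinski07151730.pdf}.
\end{thebibliography}
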